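\title{Unit-root isocrystals with bounded coefficients and bounded ramification}

\begin{abstract}
Let $K$ be a local field of characteristic $p$ containing $\mathbb{F}_q$. Continuous representations of the absolute Galois group of $K$ over $\mathbb{F}_q((z))$ correspond to unit-root isocrystals over $K((z))$. We show that a representation comes from the subring of Laurent series with bounded coefficients if and only if it is trivial on some ramification group in the upper numbering. This disproves the conjectured $z$-adic monodromy theorem, which predicts in addition that an open subgroup of inertia acts unipotently: for an explicit isocrystal of rank two, the identity component of the Zariski closure of the image of inertia is $\mathrm{SL}_2$.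
\end{abstract}

\section{The problem and the results}\label{sec:intro}

\subsection{Representations and isocrystals}
Let $p$ be a prime, $q$ a power of $p$, and $K$ a local field of characteristic $p$ containing $\mathbb{F}_q$, with ring of integers $\mathcal{O}_K$. We fix a uniformizer $t$, so that $K=k((t))$ with $k\supseteq\mathbb{F}_q$ finite. Let $K_s$ be a separable closure of $K$, let $G=\operatorname{Gal}(K_s/K)$, let $K^{\mathrm{ur}}\subset K_s$ be the maximal unramified extension, and let $I=\operatorname{Gal}(K_s/K^{\mathrm{ur}})$ be the inertia subgroup. The groups $I^u$, $u\in\mathbb{Q}_{\ge0}$, form the ramification filtration of $I$ in the upper numbering of \cite{Serre}; the definition is recalled in Section~\ref{sec:ram}. The coefficient field is $F=\mathbb{F}_q((z))$, and an \emph{$F$-representation} of $G$ is a continuous homomorphism $\rho\colon G\to\mathrm{GL}(V)$ with $V$ a finite-dimensional $F$-vector space.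

Such representations are described by semilinear algebra over the field $\mathcal{E}=K((z))$ of Laurent series $\sum_{n\ge n_0}a_nz^n$ with arbitrary coefficients $a_n\in K$. Inside $\mathcal{E}$ lie the rings
\[
\mathcal{E}^+=\mathcal{O}_K[[z]][1/z],\qquad \mathcal{E}^b=K\otimes_{\mathcal{O}_K}\mathcal{E}^+ .
\]
The ring $\mathcal{E}^b$ consists of the Laurent series whose coefficients are bounded, that is, lie in $t^{-N}\mathcal{O}_K$ for one $N$; the power series in $\mathcal{E}^b$ correspond to the functions bounded on the open unit disk. For example, $z/t$ lies in $\mathcal{E}^b$ and $\sum_n t^{-n}z^n$ does not. Let $\sigma$ be the endomorphism $\sum a_nz^n\mapsto\sum a_n^qz^n$ of these rings and of $K_s((z))$. Its fixed field in $K_s((z))$ is $F$.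

For $S$ one of these rings, an \emph{$S$-isocrystal} is a finitely generated projective $S$-module $M$ with an $S$-linear isomorphism $\sigma^*M\to M$. An $\mathcal{E}$-isocrystal $M$ is \emph{unit-root} if it contains a $K[[z]]$-lattice $\mathcal{L}$ such that $\sigma^*M\to M$ restricts to an isomorphism $\sigma^*\mathcal{L}\to\mathcal{L}$. An $\mathcal{E}^b$-isocrystal $M$ is \emph{unit-root} if $\mathcal{E}\otimes_{\mathcal{E}^b}M$ is. For a unit-root $\mathcal{E}$-isocrystal $M$, let
\[
T(M)\subset K_s((z))\otimes_{K((z))}M
\]
be the $F$-vector space of elements fixed by the $\sigma$-semilinear endomorphism that $\sigma$ and $\sigma^*M\to M$ induce. The group $G$ acts on $K_s((z))$ through the coefficients and trivially on $M$. This action commutes with the semilinear endomorphism and makes $T(M)$ an $F$-representation of $G$. Two facts are known: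
\begin{itemize}
\item[(K1)] $T$ is an equivalence between unit-root $\mathcal{E}$-isocrystals and $F$-representations of $G$;
\item[(K2)] $M\mapsto\mathcal{E}\otimes_{\mathcal{E}^b}M$ is fully faithful on unit-root $\mathcal{E}^b$-isocrystals.
\end{itemize}
An $F$-representation $V$ \emph{arises from $\mathcal{E}^b$} if $V\cong T(\mathcal{E}\otimes_{\mathcal{E}^b}M)$ for some unit-root $\mathcal{E}^b$-isocrystal $M$. By (K1) and (K2), such an $M$ is determined by $V$ up to isomorphism, so arising from $\mathcal{E}^b$ is a property of $V$ and not extra structure. One would like to read this property off from the Galois action.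

\subsection{The conjecture}
Consider two conditions on an $F$-representation $\rho$:
\begin{itemize}
\item[(U)] the restriction of $\rho$ to some open subgroup of $I$ is unipotent;
\item[(B)] $\rho(I^u)=\{1\}$ for $u\gg0$ (\emph{bounded ramification}).
\end{itemize}
The following statement is posed in \cite{LMDM}.

\medskip
\noindent\textbf{Conjecture} (the $z$-adic monodromy theorem). \emph{An $F$-representation of $G$ arises from $\mathcal{E}^b$ if and only if it satisfies both \textup{(U)} and \textup{(B)}.}
\medskip

The simplest cases suggest both conditions. Poles in $t$ in the coefficients of an isocrystal produce wild ramification, and for an extension of the trivial representation by itself a bound on the poles bounds the ramification (Example~\ref{ex:AS}); this points to (B). In rank one, inertia acts through the finite group $\mathbb{F}_q^\times$ (Example~\ref{ex:rankone}), so (U) holds for every isocrystal built from rank-one pieces by successive extensions (Example~\ref{ex:triangular}).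

\subsection{Results}
The conjecture is false for every $q$ and every $K$, already in dimension two.

\begin{theorem}\label{thm:counter}
Let $M=\mathcal{E}^be_1\oplus\mathcal{E}^be_2$ be the isocrystal whose Frobenius matrix \textup{(}Section~\ref{sec:matrix}\textup{)} is
\[
A=\begin{pmatrix} z/t&1\\ 1&0\end{pmatrix}.
\]
Then $M$ is a unit-root $\mathcal{E}^b$-isocrystal, and $V=T(\mathcal{E}\otimes_{\mathcal{E}^b}M)$ is a two-dimensional $F$-representation of $G$ with $V^H=0$ for every open subgroup $H\subset I$. In particular, no open subgroup of $I$ acts unipotently on $V$.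
\end{theorem}

The correct statement omits (U).

\begin{theorem}\label{thm:main}
An $F$-representation $\rho\colon G\to\mathrm{GL}(V)$ arises from $\mathcal{E}^b$ if and only if $\rho(I^u)=\{1\}$ for $u\gg0$. Hence $M\mapsto T(\mathcal{E}\otimes_{\mathcal{E}^b}M)$ is an equivalence between unit-root $\mathcal{E}^b$-isocrystals and $F$-representations of $G$ with bounded ramification.
\end{theorem}

The second sentence follows from the first: the functor is fully faithful by (K1) and (K2), and the first sentence determines its essential image. The counterexample is as far from unipotent as possible.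

\begin{theorem}\label{thm:SL2}
Let $(V,\rho)$ be the representation of Theorem~\ref{thm:counter} and $\overline{F}$ an algebraic closure of $F$. Then $V\otimes_F\overline{F}$ is an irreducible representation of every open subgroup $H\subset I$, and the identity component of the Zariski closure of $\rho(I)$ in $\mathrm{GL}_{2,\overline{F}}$ is $\mathrm{SL}_2$. Nevertheless $\rho(I^u)=\{1\}$ for $u\gg0$.
\end{theorem}

\begin{corollary}\label{cor:conj}
The ``if'' direction of the conjecture is true, and \textup{(B)} alone suffices. The ``only if'' direction is false: \textup{(B)} always holds, but \textup{(U)} can fail, so \textup{(B)} does not imply \textup{(U)}. For $\dim V=1$, condition \textup{(B)} implies that $\rho(I)$ is finite, and the conjecture holds; thus the counterexample has the smallest possible dimension.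
\end{corollary}

\begin{proof}
The first two sentences combine Theorems~\ref{thm:counter} and~\ref{thm:main}. If $\dim V=1$ and (B) holds, then $\rho(I)$ is finite by Lemma~\ref{lem:char}. The kernel of $\rho|_I$ is then closed of finite index, hence open, and (U) holds. So (B) is equivalent to the conjunction of (U) and (B), and Theorem~\ref{thm:main} applies.
\end{proof}

Both directions of Theorem~\ref{thm:main} are proved modulo $z^n$, and in both the point is to obtain estimates that do not depend on $n$. A bounded isocrystal gives, modulo $z^n$, a system of $q$-polynomial equations whose size grows with $n$ but whose denominators do not. Approximate solutions of such a system lift to exact solutions beyond a precision that depends only on the denominators, and this lifting property bounds the ramification (Section~\ref{sec:forward}). Conversely, bounded ramification bounds the differents of the fields cut out modulo $z^n$, so Galois descent works over the rings of integers up to a fixed power of $t$ (Section~\ref{sec:converse}).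

\medskip
\noindent\textbf{Notation.} The valuation $v$ on $K$ with $v(t)=1$ extends uniquely to $K_s$, and this extension is $G$-invariant; $\mathcal{O}_s$ is its valuation ring. The valuation of a vector or matrix is the minimum over its entries, and $X^{(q)}$ is the entrywise $q$-th power of $X$.

\section{Frobenius matrices and first examples}\label{sec:matrix}

Let $M$ be an isocrystal with basis $e_1,\dots,e_r$, and let $\varphi\colon M\to M$ be the $\sigma$-semilinear map that sends $m$ to the image of $1\otimes m$ under $\sigma^*M\to M$. The \emph{Frobenius matrix} $A$ is defined by $\varphi(e_j)=\sum_iA_{ij}e_i$; it is invertible because $\sigma^*M\to M$ is an isomorphism. In coordinates $\varphi(x)=A\sigma(x)$, so $T$ of the isocrystal is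
\[
V(A)=\{x\in K_s((z))^r:\ x=A\,\sigma(x)\},
\]
with $G$ acting on the coefficients. An $\mathcal{E}$-isocrystal is unit-root exactly when some basis, namely a basis of the lattice, has $A\in\mathrm{GL}_r(K[[z]])$. To get the analogous description over $\mathcal{E}^b$ we need a basis of $M$ over $\mathcal{E}^b$ that is also a basis of the lattice. The ring that governs this is the ring of bounded power series
\[
R=\mathcal{O}_K[[z]][1/t]=\mathcal{E}^b\cap K[[z]],\qquad \mathcal{E}^b=R[1/z].
\]

\begin{lemma}\label{lem:basis}
\begin{itemize}
\item[(a)] The rings $R$ and $\mathcal{E}^b$ are principal ideal domains, and $R^\times=t^{\mathbb{Z}}\cdot\mathcal{O}_K[[z]]^\times$.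
\item[(b)] An $F$-representation arises from $\mathcal{E}^b$ if and only if it is isomorphic to $V(A)$ for some $r$ and some $A\in\mathrm{GL}_r(R)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The ring $\mathcal{O}_K[[z]]=k[[t,z]]$ is a regular local ring of dimension two, hence a unique factorization domain. Its localization $R$ is a noetherian unique factorization domain, and $\dim R\le1$ because the maximal ideal of $k[[t,z]]$ contains $t$. So $R$ is a Dedekind domain with unique factorization, that is, a principal ideal domain, and so is its localization $\mathcal{E}^b$. The element $t$ is prime in $\mathcal{O}_K[[z]]$. If $f f'=1$ in $R$, write $f=t^af_0$ and $f'=t^{b}f_1$ with $f_0,f_1\in\mathcal{O}_K[[z]]$ not divisible by $t$; then $t\nmid f_0f_1=t^{-a-b}$, so $a+b=0$ and $f_0$ is a unit.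

(b) If $A\in\mathrm{GL}_r(R)$, then $A\in\mathrm{GL}_r(\mathcal{E}^b)\cap\mathrm{GL}_r(K[[z]])$, so $A$ defines a unit-root $\mathcal{E}^b$-isocrystal with lattice $K[[z]]^r$. Conversely, let $M$ be a unit-root $\mathcal{E}^b$-isocrystal. By (a) it is free; identify it with $(\mathcal{E}^b)^r$. Let $\mathcal{L}\subset\mathcal{E}^r$ be a lattice as in the definition, and choose $N$ with $z^NK[[z]]^r\subset\mathcal{L}\subset z^{-N}K[[z]]^r$. Put $M_0=\mathcal{L}\cap M$. Then $z^NR^r\subset M_0\subset z^{-N}R^r$, so $M_0$ is a free $R$-module of rank $r$ with $M_0[1/z]=M$. Every element of $\mathcal{L}$ is the sum of a vector of Laurent polynomials and an element of $z^NK[[z]]^r$; the first summand lies in $\mathcal{L}\cap M=M_0$, and the second lies in $K[[z]]\cdot M_0$. Hence $K[[z]]\cdot M_0=\mathcal{L}$. An $R$-basis of $M_0$ is therefore an $\mathcal{E}^b$-basis of $M$ and a $K[[z]]$-basis of $\mathcal{L}$. In this basis $A$ and $A^{-1}$ have entries in $\mathcal{E}^b\cap K[[z]]=R$.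
\end{proof}

By (K1), every $F$-representation has the form $V(A)$ with $A\in\mathrm{GL}_r(K[[z]])$. The question is thus when $A$ can be chosen so that both $A$ and $A^{-1}$ have bounded coefficients.

\begin{example}[Rank one]\label{ex:rankone}
Let $A\in R^\times$, and write $A=t^n\varepsilon$ with $\varepsilon=\sum\varepsilon_jz^j\in\mathcal{O}_K[[z]]^\times$. We first solve $x'=\varepsilon\,\sigma(x')$ with $x'_0\neq0$. The equations for the coefficients are
\[
x_0'^{\,q-1}=\varepsilon_0^{-1},\qquad \varepsilon_0x_j'^{\,q}-x'_j+\sum_{l<j}\varepsilon_{j-l}\,x_l'^{\,q}=0\quad(j\ge1).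
\]
Inductively, each is a polynomial equation over the valuation ring of $K^{\mathrm{ur}}$ with unit leading coefficient and separable reduction, so by Hensel's lemma its roots lie in that valuation ring. Choose $\tau\in K_s$ with $\tau^{q-1}=t^{-n}$. Then $x=\tau x'$ satisfies $x=A\sigma(x)$. The quotient of any solution by $x$ is fixed by $\sigma$, so $V(A)=Fx$. An element $g\in I$ acts on $x$ by $g(\tau)/\tau\in\mathbb{F}_q^\times$, and the open subgroup of $I$ that fixes $\tau$ acts trivially.
\end{example}

\begin{example}[Triangular matrices]\label{ex:triangular}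
Let $A\in\mathrm{GL}_r(R)$ be upper triangular. Its diagonal entries are units of $R$, since their product is. The subspaces $V_i=\{x\in V(A):x_j=0\text{ for }j>i\}$ are $G$-stable, and $x\mapsto x_i$ embeds $V_i/V_{i-1}$ in $V(A_{ii})$. By Example~\ref{ex:rankone}, an open subgroup of $I$ acts trivially on every $V_i/V_{i-1}$, so (U) holds.
\end{example}

\section{The counterexample}\label{sec:counter}

A counterexample to (U) must avoid the situation of Example~\ref{ex:triangular}. We want a pole in $t$ that passes from each coefficient of a solution to the next, as the term $z/t$ does. In rank one the series $1+z/t$ is not allowed, since its inverse $\sum(-z/t)^n$ is unbounded. In rank two, a companion matrix contains $z/t$ and has determinant $-1$, so its inverse is bounded.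

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
The entries of $A$ lie in $R$ and $\det A=-1$, so $A\in\mathrm{GL}_2(R)$. As in the proof of Lemma~\ref{lem:basis}(b), $M$ is unit-root with lattice $K[[z]]^2$, and $V=V(A)$.

\emph{The recursion.} The equation $x=A\sigma(x)$ reads $x_1=(z/t)\sigma(x_1)+\sigma(x_2)$ and $x_2=\sigma(x_1)$. So an element of $V$ is a pair $(y,\sigma(y))$ with $y=(z/t)\sigma(y)+\sigma^2(y)$. For $y=\sum y_nz^n$ this says
\begin{equation}\label{eq:rec}
y_n^{q^2}-y_n=-\,y_{n-1}^{\,q}/t\qquad\text{for all }n.
\end{equation}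

\emph{The dimension.} Let $\Lambda$ be the $\mathbb{F}_q[[z]]$-module of solutions $y\in K_s[[z]]$; then $V=\Lambda[1/z]$. For $n=0$, equation \eqref{eq:rec} says $y_0\in\mathbb{F}_{q^2}$. Given $y_{n-1}$, it is a separable equation for $y_n$, hence solvable in $K_s$. So $y\mapsto y_0$ maps $\Lambda$ onto $\mathbb{F}_{q^2}$, with kernel $z\Lambda$. The module $\Lambda$ has no $z$-torsion and is $z$-adically complete and separated, so any $y,y'\in\Lambda$ for which $y_0,y_0'$ is an $\mathbb{F}_q$-basis of $\mathbb{F}_{q^2}$ form a basis of $\Lambda$ over $\mathbb{F}_q[[z]]$. Hence $\dim V=2$.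

\emph{The valuations.} Let $y\neq 0$ be a solution. After multiplying by a power of $z$, the first nonzero coefficient is $y_0$, and $v(y_0)=0$ because $y_0\in\mathbb{F}_{q^2}^\times$. Suppose $v(y_{n-1})\le0$. The right side of \eqref{eq:rec} has valuation $qv(y_{n-1})-1<0$. So $v(y_n)<0$, the term $y_n^{q^2}$ dominates on the left, and
\[
q^2v(y_n)=qv(y_{n-1})-1 .
\]
This gives $v(y_1)=-1/q^2$, then $v(y_2)=-(1+q)/q^3$, and by induction
\begin{equation}\label{eq:val}
v(y_n)=-\frac{1+q+\dots+q^{n-1}}{q^{n+1}}\qquad(n\ge1).
\end{equation}
The numerator is congruent to $1$ modulo $p$, so the fraction is in lowest terms.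

\emph{No fixed vectors.} Let $H\subset I$ be open, and suppose that $H$ fixes $(y,\sigma(y))\ne0$, normalized as above. All $y_n$ lie in the fixed field $L$ of $H$, a finite extension of $K^{\mathrm{ur}}$. Write $L=K^{\mathrm{ur}}(\theta)$ and $K'=K(\theta)$. Then $L=K'K^{\mathrm{ur}}$ is unramified over $K'$, so $v(L^\times)=\frac1e\mathbb{Z}$ with $e$ the ramification index of $K'/K$. By \eqref{eq:val}, $q^{n+1}$ divides $e$ for all $n\geq1$, which is absurd. So $V^H=0$. By Kolchin's theorem, a group of unipotent automorphisms of a nonzero finite-dimensional vector space fixes a nonzero vector, so $H$ does not act unipotently.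
\end{proof}

\begin{remark}\label{rem:bounded}
The valuations \eqref{eq:val} have unbounded denominators but bounded values: $v(y_n)>-\frac{1}{q(q-1)}$. The denominators force the ramification index of $K(y_0,\dots,y_n)$ to grow without bound. This does not contradict (B), because the upper numbering is normalized with respect to $K$ and not to the top field.
\end{remark}

\section{Ramification groups and the different}\label{sec:ram}

Let $L\subset K_s$ be a finite Galois extension of $K$ with group $\Gamma$ and ramification index $e$. Since the residue extension is separable, $\mathcal{O}_L=\mathcal{O}_K[\theta]$ for some $\theta$ \cite[III \S6, Prop.~12]{Serre}. For $\gamma\in\Gamma$ put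
\[
i(\gamma)=v(\gamma\theta-\theta)=\min_{a\in\mathcal{O}_L}v(\gamma a-a)\in\tfrac1e\mathbb{Z}_{\ge0}\cup\{\infty\}.
\]
The \emph{lower numbering} is $\Gamma_x=\{\gamma:e\,i(\gamma)\ge x+1\}$; the group $\Gamma_0$ is the inertia group and has order $e$. The Herbrand function $\phi(x)=\int_0^x(\Gamma_0:\Gamma_y)^{-1}dy$ is an increasing bijection of $[0,\infty)$, and the \emph{upper numbering} is defined by $\Gamma^{\phi(x)}=\Gamma_x$. It is compatible with quotients: for $L'\subset L$ Galois over $K$, the image of $\Gamma^u$ in $\operatorname{Gal}(L'/K)$ is $\operatorname{Gal}(L'/K)^u$. One sets $I^u=\varprojlim_L\operatorname{Gal}(L/K)^u$. Then $I^0=I$, the groups $I^u$ decrease, and $I^u$ maps onto each $\operatorname{Gal}(L/K)^u$. A shift of the numbering would not change condition (B).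

The inverse different is the fractional ideal $\mathfrak{D}_{L/K}^{-1}=\{a\in L:\operatorname{Tr}_{L/K}(a\mathcal{O}_L)\subset\mathcal{O}_K\}$; put $d_{L/K}=v(\mathfrak{D}_{L/K})$. In our normalization $v=v_L/e$, the formulas of \cite[IV \S1, Prop.~4]{Serre} and \cite[IV \S3, Lemma~3]{Serre} read
\begin{equation}\label{eq:serre}
d_{L/K}=\sum_{\gamma\ne1}i(\gamma),\qquad \phi(x)+1=\sum_{\gamma\in\Gamma}\min\Bigl(i(\gamma),\frac{x+1}{e}\Bigr).
\end{equation}
One number controls both directions of Theorem~\ref{thm:main}. For $L/K$ ramified, put
\[
i_{L/K}=\max_{\gamma\ne1}i(\gamma)\ge\frac1e,\qquad \mu_{L/K}=\sum_{\gamma\in\Gamma}\min\bigl(i(\gamma),i_{L/K}\bigr)=i_{L/K}+d_{L/K}.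
\]

\begin{lemma}\label{lem:mu}
Let $u\ge0$.
\begin{itemize}
\item[(a)] If $L/K$ is ramified, then $\Gamma^u=1$ if and only if $u>\mu_{L/K}-1$.
\item[(b)] If $\Gamma^u=1$, then $d_{L/K}\le u+1$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) We have $\Gamma_x=1$ if and only if $x>x_0:=e\,i_{L/K}-1\geq0$, and $\phi(x_0)=\mu_{L/K}-1$ by the second formula in \eqref{eq:serre}.
(b) If $L/K$ is ramified, then $d_{L/K}<\mu_{L/K}<u+1$ by (a). If it is unramified, then $i(\gamma)=0$ for $\gamma\neq1$ and $d_{L/K}=0$.
\end{proof}

The smallest case in which condition (B) has content is an extension of the trivial representation by itself. There the equations for the coefficients decouple, and everything can be computed.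

\begin{example}[Artin--Schreier towers]\label{ex:AS}
We start with one equation $\eta^p-\eta=c$, $c\in K$. If $v(c)\ge0$, then $K(\eta)/K$ is unramified by Hensel's lemma. Let $v(c)=-n<0$ with $p\nmid n$. Then $v(\eta)=-n/p$, so $L=K(\eta)$ is totally ramified of degree $p$, and $\Gamma$ acts by $\eta\mapsto\eta+j$, $j\in\mathbb{F}_p$. Choose integers $l,m$ with $mp-ln=1$. Then $\theta=\eta^lt^m$ is a uniformizer of $L$ and generates $\mathcal{O}_L$. For $j\ne0$ we have $\gamma\theta-\theta=\theta\,((1+j/\eta)^l-1)$, which has valuation $(1+n)/p$ because $p\nmid l$. So $\mu_{L/K}=n+1$, and $I^u$ fixes $\eta$ if and only if $u>n$.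

Now let $a=\sum a_nz^n\in K[[z]]$ and $A=\left(\begin{smallmatrix}1&a\\0&1\end{smallmatrix}\right)$. Choose $y\in K_s[[z]]$ with $y_n-y_n^q=a_n$ for all $n$. Then $V(A)$ has the basis $(1,0)$, $(y,1)$, and $g\in G$ acts by $\left(\begin{smallmatrix}1&b(g)\\0&1\end{smallmatrix}\right)$ with $b(g)=g(y)-y=\sum b_n(g)z^n\in\mathbb{F}_q[[z]]$. Condition (U) holds for every $a$. Write $q=p^f$, and for $\lambda\in\mathbb{F}_q$ put $\eta=\sum_{j=0}^{f-1}(\lambda y_n)^{p^j}$. Then
\[
\eta^p-\eta=-\lambda a_n,\qquad g(\eta)-\eta=\operatorname{Tr}_{\mathbb{F}_q/\mathbb{F}_p}(\lambda b_n(g)).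
\]
\emph{Unbounded coefficients.} For $a_n=t^{-n}$, $p\nmid n$ and $\lambda=1$, the group $I^n$ moves $\eta$, so $b_n(I^n)\ne0$. Thus (B) fails although (U) holds.

\noindent\emph{Bounded coefficients.} Suppose $v(a_n)\ge-N$ for all $n$, with $N\geq0$. Since $k$ is perfect, replacing $\eta$ by $\eta-\kappa$ with a suitable monomial $\kappa\in K$ removes from $-\lambda a_n$ a leading term whose valuation is negative and divisible by $p$. After finitely many steps we reach one of the two cases above, with pole order at most $N$. So every $g\in I^u$, $u>N$, satisfies $\operatorname{Tr}(\lambda b_n(g))=0$ for all $\lambda$ and $n$, whence $b(g)=0$, and (B) holds.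
\end{example}

The last fact we need concerns abelian quotients. It holds for every finite extension $K'\subset K_s$ of $K$, with Galois group $G_{K'}$, inertia group $I_{K'}=I\cap G_{K'}$, and filtration $I_{K'}^u$ defined relative to $K'$.

\begin{lemma}\label{lem:char}
Let $\chi\colon G_{K'}\to B$ be a continuous homomorphism to a Hausdorff abelian group. If $\chi(I_{K'}^u)=1$ for some $u$, then $\chi(I_{K'})$ is finite.
\end{lemma}

\begin{proof}
The map $\chi$ factors through the topological abelianization $G_{K'}^{\mathrm{ab}}$. By local class field theory, the reciprocity map $K'^\times\to G_{K'}^{\mathrm{ab}}$ sends $\mathcal{O}_{K'}^\times$ onto the image of $I_{K'}$, and sends $U^{(n)}=1+\mathfrak{m}_{K'}^n$ onto the image of $I_{K'}^n$ for each integer $n\ge1$. For $n\ge u$, the group $\chi(I_{K'})$ is therefore a quotient of $\mathcal{O}_{K'}^\times/U^{(n)}$, which is finite because the residue field is finite.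
\end{proof}

\section{Bounded isocrystals have bounded ramification}\label{sec:forward}

For a general matrix $A$ the equations for the coefficients do not decouple, and the extension grows at each step as in \eqref{eq:rec}, so the computation of Example~\ref{ex:AS} is not available. We treat all coefficients modulo $z^n$ at once, as one system, and prove a bound that ignores the size of the system.

\begin{proposition}\label{prop:finite}
Let $s\ge1$ and $m\geq1$ be integers, and let $C\in\mathrm{GL}_m(K)$ be such that $C$ and $t^sC^{-1}$ have entries in $\mathcal{O}_K$. Then $W=\{X\in K_s^m:X^{(q)}=CX\}$ is finite, the field $L=K(W)$ generated by the coordinates of its elements is Galois over $K$, and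
\[
\operatorname{Gal}(L/K)^u=1\qquad\text{for all }u>\frac{sq}{q-1}-1 .
\]
\end{proposition}

Throughout the section put
\[
\beta=\frac{s}{q-1},\qquad \alpha_0=s+\beta=q\beta>1 .
\]

\subsection{The solution set}
Let $B=K[X_1,\dots,X_m]/(X^{(q)}-CX)$. The relations replace $X_i^q$ by a linear form, so the monomials with all exponents less than $q$ span $B$. Differentiating the relations gives $C\,dX=0$, so $\Omega_{B/K}=0$. A finite-dimensional $K$-algebra with $\Omega_{B/K}=0$ is a product of finite separable extensions of $K$. Hence $W=\operatorname{Hom}_K(B,K_s)$ is finite, and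
\begin{equation}\label{eq:sol}
\{X\in\Omega^m:X^{(q)}=CX\}=\iota(W)
\end{equation}
for every algebraically closed field $\Omega\supset K$ and every $K$-embedding $\iota\colon K_s\to\Omega$. The set $W$ is $G$-stable, so $L/K$ is finite Galois. It is also an additive group. For $0\ne X\in W$ we have
\begin{equation}\label{eq:range}
0\le v(X)\le\beta .
\end{equation}
Indeed, $qv(X)=v(CX)\ge v(X)$ gives the lower bound, and $v(X)=v(C^{-1}X^{(q)})\ge qv(X)-s$ gives the upper bound. So the solutions are integral, and two distinct solutions are already distinct modulo elements of valuation greater than $\beta$.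

\subsection{Lifting approximate solutions}
The case $m=1$ shows where the threshold $\alpha_0$ comes from. Let $C=c$ with $v(c)=s$. The $q$ roots of $X^q-cX$ differ from one another by elements of valuation exactly $\beta$. Since $Y^q-cY=\prod_{X\in W}(Y-X)$, an element $Y$ with $v(Y^q-cY)>q\beta=\alpha_0$ has $v(Y-X)>\beta$ for some root $X$, which is then unique. At precision exactly $\alpha_0$ this fails: an element $Y$ with $v(Y-X)=\beta$ for all roots $X$ singles out none of them. The same threshold works for all $m$.

For a field $E$ with a real valuation $w$, let $\mathcal{O}_E$ be the valuation ring and $\mathfrak{a}_E^{\alpha}=\{y\in E:w(y)\ge\alpha\}$.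

\begin{lemma}\label{lem:lift}
Let $E\supset K$ be a field complete for a real valuation $w$ that extends $v$, and let $\alpha>\alpha_0$. If there is an $\mathcal{O}_K$-algebra homomorphism $\eta\colon\mathcal{O}_L\to\mathcal{O}_E/\mathfrak{a}_E^\alpha$, then there is a $K$-embedding $L\to E$.
\end{lemma}

\begin{proof}
We use $\eta$ to produce $|W|$ distinct solutions of $X^{(q)}=CX$ in $E^m$.

\emph{Correction.} Let $X\in W$. By \eqref{eq:range}, $X\in\mathcal{O}_L^m$; let $Y\in\mathcal{O}_E^m$ lift $\eta(X)$. Since $C$ has entries in $\mathcal{O}_K$, the error $D=Y^{(q)}-CY$ has $w(D)\ge\alpha$. In characteristic $p$ the $q$-th power is additive, so $Y+Z$ is a solution if and only if $CZ=D+Z^{(q)}$. Define $Z_0=C^{-1}D$ and $Z_{j+1}=C^{-1}Z_j^{(q)}$. Then $w(Z_0)\ge\alpha-s$. Put $\delta=(q-1)(\alpha-s)-s$, which is positive because $\alpha-s>\beta$. If $w(Z_j)\ge\alpha-s$, then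
\[
w(Z_{j+1})\ge qw(Z_j)-s\ge w(Z_j)+\delta .
\]
So $Z=\sum_jZ_j$ converges in $E^m$, satisfies $CZ=D+\sum_jZ_j^{(q)}=D+Z^{(q)}$, and has $w(Z)\ge\alpha-s>\beta$. Put $\lambda(X)=Y+Z$.

\emph{The map $\eta$ preserves small valuations.} Let $0\ne x\in\mathcal{O}_L$ with $v(x)<\alpha$. We claim that every lift of $\eta(x)$ has valuation $v(x)$. If $\varepsilon\in\mathcal{O}_L^\times$, then lifts of $\eta(\varepsilon)$ and $\eta(\varepsilon^{-1})$ have product $1$ modulo $\mathfrak{a}_E^\alpha$, so both have valuation $0$. Let $\pi$ be a uniformizer of $L$, with $\pi^e=t\varepsilon_1$ and $\varepsilon_1$ a unit, and let $\tilde\pi$, $\tilde\varepsilon_1$ be lifts of $\eta(\pi)$, $\eta(\varepsilon_1)$. Then $\tilde\pi^e\equiv t\tilde\varepsilon_1$ modulo $\mathfrak{a}_E^\alpha$ and $w(t\tilde\varepsilon_1)=1<\alpha$, so $w(\tilde\pi)=1/e$. For $x=\varepsilon\pi^j$, the lift $\tilde\varepsilon\tilde\pi^j$ of $\eta(x)$ has valuation $j/e=v(x)<\alpha$, and any other lift differs from it by an element of $\mathfrak{a}_E^\alpha$.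

\emph{Injectivity.} Let $X\ne X'$ in $W$, with $\lambda(X)=Y+Z$ and $\lambda(X')=Y'+Z'$. By \eqref{eq:range}, some coordinate $x$ of $X-X'\in W$ has $v(x)\le\beta<\alpha$. The corresponding coordinate of $Y-Y'$ lifts $\eta(x)$, so $w(Y-Y')\le\beta<w(Z-Z')$, and $\lambda(X)\ne\lambda(X')$.

Let $\Omega$ be an algebraic closure of $E$ and $\iota\colon K_s\to\Omega$ a $K$-embedding. By \eqref{eq:sol}, $\lambda(W)\subset\iota(W)$, and both sets have $|W|$ elements. So $\iota(W)=\lambda(W)\subset E^m$, and $\iota(L)\subset E$.
\end{proof}

\subsection{A test field}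
To turn Lemma~\ref{lem:lift} into a bound on $\mu_{L/K}$, we need a field $E$ that contains a root of the minimal polynomial $f$ of $\theta$ up to precision $\mu_{L/K}$ but contains no exact root; compare \cite[Prop.~1.5]{Fontaine}. The smallest disk around $\theta$ that contains a second root of $f$ has radius $i_{L/K}$. A generic point $\xi$ of this disk cannot tell the two roots apart, and $f(\xi)$ has valuation $\mu_{L/K}$. The Gauss valuation makes this precise.

Let $\xi$ be an indeterminate, $\theta'\in L$, and $i\ge0$ real. The \emph{Gauss valuation} $w_{\theta'}$ of radius $i$ is defined on $L[\xi]$ by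
\[
w_{\theta'}\Bigl(\sum_ja_j(\xi-\theta')^j\Bigr)=\min_j\bigl(v(a_j)+ji\bigr).
\]
It satisfies $w_{\theta'}(PQ)=w_{\theta'}(P)+w_{\theta'}(Q)$ by the argument of Gauss's lemma, so it extends to a valuation of $L(\xi)$ that restricts to $v$ on $L$. It depends only on the disk:
\begin{equation}\label{eq:disk}
w_{\theta'}=w_{\theta''}\quad\text{if }v(\theta'-\theta'')\ge i .
\end{equation}
Indeed, $w_{\theta''}(\xi-\theta')=\min(i,v(\theta''-\theta'))=i$, so $w_{\theta''}\ge w_{\theta'}$ on polynomials, and the roles of $\theta'$ and $\theta''$ are symmetric.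

\begin{lemma}\label{lem:test}
Let $L/K$ be a ramified finite Galois extension and $\mu=\mu_{L/K}$. There is a field $E\supset K$, complete for a real valuation that extends $v$, with an $\mathcal{O}_K$-algebra homomorphism $\mathcal{O}_L\to\mathcal{O}_E/\mathfrak{a}_E^{\mu}$ and no $K$-embedding $L\to E$.
\end{lemma}

\begin{proof}
Let $\mathcal{O}_L=\mathcal{O}_K[\theta]$, and let $f=\prod_{\gamma\in\Gamma}(\xi-\gamma\theta)\in\mathcal{O}_K[\xi]$ be the minimal polynomial of $\theta$, so that $\mathcal{O}_L\cong\mathcal{O}_K[\xi]/(f)$. Let $w=w_\theta$ be the Gauss valuation of radius $i=i_{L/K}$, let $E'$ be the completion of $L(\xi)$, and let $E\subset E'$ be the closure of $K(\xi)$. Then $w(\xi)\ge\min(i,v(\theta))\ge0$ and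
\[
w(f)=\sum_{\gamma\in\Gamma}w(\xi-\gamma\theta)=\sum_{\gamma\in\Gamma}\min(i,i(\gamma))=\mu .
\]
So $\theta\mapsto\xi$ defines the required homomorphism $\mathcal{O}_L\to\mathcal{O}_E/\mathfrak{a}_E^\mu$.

Suppose that $j\colon L\to E$ is a $K$-embedding. Then $j(\theta)$ is a root of $f$ in the field $E'$, and all roots of $f$ in $E'$ lie in the subfield $L$. So $j(L)=L$, and $L\subset E$ inside $E'$. Choose $\gamma\ne1$ with $i(\gamma)=i$, and let it act on $L(\xi)$ through $L$, fixing $\xi$. For $P=\sum a_j(\xi-\theta)^j$ we have $\gamma P=\sum\gamma(a_j)(\xi-\gamma\theta)^j$, so $w_{\gamma\theta}(\gamma P)=w_\theta(P)$, and $w_{\gamma\theta}=w_\theta$ by \eqref{eq:disk}. Thus $\gamma$ preserves $w$ and extends to a continuous automorphism of $E'$. This automorphism fixes $K(\xi)$, hence its closure $E$, hence $L$. This contradicts $\gamma\ne1$.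
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:finite}]
Finiteness and the Galois property were shown above. If $L/K$ is unramified, then $\operatorname{Gal}(L/K)^u=1$ for all $u\ge0$. Otherwise $\mu_{L/K}\le\alpha_0$, since for $\mu_{L/K}>\alpha_0$ Lemma~\ref{lem:lift} with $\alpha=\mu_{L/K}$ would contradict Lemma~\ref{lem:test}. Lemma~\ref{lem:mu}(a) gives the claim.
\end{proof}

\subsection{Passage to the limit}

\begin{proposition}\label{prop:forward}
Let $s\ge1$ be an integer, and let $A\in\mathrm{GL}_r(R)$ be such that $A^{-1}$ and $t^sA$ have entries in $\mathcal{O}_K[[z]]$. Then $I^u$ acts trivially on $V(A)$ for all $u>\frac{sq}{q-1}-1$. Every $F$-representation that arises from $\mathcal{E}^b$ is isomorphic to such a $V(A)$, and so satisfies \textup{(B)}.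
\end{proposition}

\begin{proof}
Put $C=A^{-1}$ and $\Lambda=V(A)\cap K_s[[z]]^r$, so that $V(A)=\Lambda[1/z]$. For $x\in\Lambda$ and $n\ge1$, the class of $x$ modulo $z^n$ lies in
\[
W_n=\{X\in(K_s[z]/z^n)^r:\sigma(X)=CX\}.
\]
Use the monomials $1,z,\dots,z^{n-1}$ to identify $(K_s[z]/z^n)^r$ with $K_s^{rn}$. Then $\sigma$ becomes $X\mapsto X^{(q)}$, and multiplication by $C$ and by $t^sC^{-1}=t^sA$ become $rn\times rn$ matrices whose entries are coefficients of $C$ and $t^sA$ or zero, hence lie in $\mathcal{O}_K$. This is where boundedness is used: the same $s$ works for all $n$. By Proposition~\ref{prop:finite}, for $u$ as stated $I^u$ fixes $W_n$ pointwise for every $n$. So $I^u$ fixes $x$.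

A representation that arises from $\mathcal{E}^b$ has the form $V(A_0)$ with $A_0\in\mathrm{GL}_r(R)$, by Lemma~\ref{lem:basis}(b). For an integer $m$, the map $x\mapsto t^mx$ is a $G$-equivariant isomorphism $V(A_0)\to V(A)$ with $A=t^{-(q-1)m}A_0$, because $A\sigma(t^mx)=t^{m}A_0\sigma(x)$. For large $m$ the matrix $A^{-1}=t^{(q-1)m}A_0^{-1}$ has entries in $\mathcal{O}_K[[z]]$, and then so does $t^sA$ for large $s$.
\end{proof}

\begin{example}\label{ex:explicit}
For the matrix $A_0$ of Theorem~\ref{thm:counter} take $m=1$. Then
\[
A^{-1}=t^{q-1}\begin{pmatrix}0&1\\1&-z/t\end{pmatrix},\qquad t^qA=tA_0=\begin{pmatrix}z&t\\t&0\end{pmatrix}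
\]
have entries in $\mathcal{O}_K[z]$, so $s=q$ and $\rho(I^u)=1$ for $u>\frac{q^2}{q-1}-1$. On the other hand, $\rho(I^1)\ne1$: for a solution of \eqref{eq:rec} with $y_0=1$ and $q=p^f$, the element $\eta=\sum_{j=0}^{2f-1}y_1^{p^j}$ satisfies $\eta^p-\eta=-1/t$, so $I^1$ moves $\eta$ by Example~\ref{ex:AS}.
\end{example}

\section{Bounded ramification gives a bounded isocrystal}\label{sec:converse}

To construct an isocrystal from a representation one takes Galois invariants in $K_s((z))\otimes_FV$. To obtain bounded coefficients we take invariants in an integral submodule, where Galois descent fails in the presence of ramification. The different measures by how much.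

\subsection{Integral descent up to the different}
Recall Galois descent: if $L/K$ is finite Galois with group $\Gamma$ and $U$ is a finite-dimensional $\mathbb{F}_q$-vector space with a linear action of $\Gamma$, then for the diagonal action on $L\otimes_{\mathbb{F}_q}U$ the $K$-vector space $(L\otimes U)^\Gamma$ has dimension $\dim U$.

\begin{lemma}\label{lem:descent}
Let $L/K$, $\Gamma$ and $U$ be as above, and let $c\ge d_{L/K}$ be an integer.
\begin{itemize}
\item[(a)] There is $h\in\mathcal{O}_L$ with $\operatorname{Tr}_{L/K}(h)=t^c$.
\item[(b)] If $U\to U''$ is a surjection of $\mathbb{F}_q[\Gamma]$-modules, then $t^c(\mathcal{O}_L\otimes U'')^\Gamma$ lies in the image of $(\mathcal{O}_L\otimes U)^\Gamma$.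
\item[(c)] $t^c(\mathcal{O}_L\otimes U)\subset\mathcal{O}_L\cdot(\mathcal{O}_L\otimes U)^\Gamma$.
\item[(d)] $(\mathcal{O}_L\otimes U)^\Gamma$ is a free $\mathcal{O}_K$-module of rank $\dim U$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The trace is nonzero because $L/K$ is separable, so $\operatorname{Tr}(\mathcal{O}_L)=t^j\mathcal{O}_K$ for some $j\geq0$. Then $t^{-j}\in\mathfrak{D}_{L/K}^{-1}$, so $j\le d_{L/K}\le c$.

(b) Let $x''\in(\mathcal{O}_L\otimes U'')^\Gamma$, and let $x\in\mathcal{O}_L\otimes U$ be any lift. With $h$ as in (a), the element $\sum_\gamma\gamma(hx)$ is invariant and maps to $\sum_\gamma\gamma(h)\,x''=t^cx''$.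

(c) Let $(a_l)$ be an $\mathcal{O}_K$-basis of $\mathcal{O}_L$ and $(a_l^*)$ the dual basis for the trace form. Then $a_l^*\in\mathfrak{D}_{L/K}^{-1}$, so $t^ca_l^*\in\mathcal{O}_L$. The relations $\sum_\gamma\gamma(a_l^*)\gamma(a_j)=\delta_{lj}$ say that the square matrices $(\gamma(a_l^*))_{l,\gamma}$ and $(\gamma(a_j))_{\gamma,j}$ are inverse to each other. Multiplying them in the other order gives $\sum_la_l^*\gamma(a_l)=\delta_{\gamma,1}$. Hence for $\omega\in U$,
\[
t^c\otimes\omega=\sum_l(t^ca_l^*)\Bigl(\sum_\gamma\gamma(a_l)\otimes\gamma\omega\Bigr),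
\]
and each inner sum lies in $(\mathcal{O}_L\otimes U)^\Gamma$.

(d) The module is contained in the finite free $\mathcal{O}_K$-module $\mathcal{O}_L\otimes U$, so it is finite free. It spans $(L\otimes U)^\Gamma$ over $K$, because multiplication by a power of $t$ makes any invariant element integral.
\end{proof}

\begin{example}[Artin--Schreier towers, converse]\label{ex:ASconverse}
Let $b=\sum b_nz^n\colon G\to\mathbb{F}_q[[z]]$ be a continuous homomorphism that is trivial on $I^u$, and let $\rho=\left(\begin{smallmatrix}1&b\\0&1\end{smallmatrix}\right)$. Fix an integer $c\ge u+1$. Let $L$ be the fixed field of $\ker b_n$ and $\Gamma$ its group. Then $d_{L/K}\le c$ by Lemma~\ref{lem:mu}(b). With $h$ as in Lemma~\ref{lem:descent}(a), put $y_n=-t^{-c}\sum_\gamma\gamma(h)b_n(\gamma)$. For $g\in\Gamma$,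
\[
g(y_n)=-t^{-c}\sum_\gamma g\gamma(h)\bigl(b_n(g\gamma)-b_n(g)\bigr)=y_n+b_n(g).
\]
So $a_n=y_n-y_n^q$ lies in $K$, and $v(a_n)\ge-qc$ because $v(y_n)\ge-c$. The series $a=\sum a_nz^n$ lies in $R$, and $\rho$ is the representation of Example~\ref{ex:AS} for this $a$. It arises from $\mathcal{E}^b$.
\end{example}

In this example each coefficient is treated separately, with the same loss $t^c$. In general, lifting an invariant element from level $n$ to level $n+1$ costs a factor $t^c$, and infinitely many such steps would cost an unbounded power of $t$. The remedy is to lift from level $n$ directly to each level $k\ge n$, at the cost of a single $t^c$, and to make the lifts compatible by compactness.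

\subsection{The construction}

\begin{proposition}\label{prop:converse}
If $\rho\colon G\to\mathrm{GL}(V)$ is an $F$-representation with $\rho(I^u)=1$ for some $u$, then $V$ arises from $\mathcal{E}^b$.
\end{proposition}

\begin{proof}
Let $r=\dim V$ and $c=\lceil u\rceil+1$. The stabilizer in $G$ of an $\mathbb{F}_q[[z]]$-lattice in $V$ is open, so the lattice has finitely many translates, and their sum is a $G$-stable lattice $\Lambda$. Fix a basis $w_1,\dots,w_r$ of $\Lambda$. Let $L_n$ be the fixed field of the kernel of the action on the finite set $\Lambda/z^n\Lambda$, and $\Delta_n=\operatorname{Gal}(L_n/K)$. The image of $I^u$ in $\Delta_n$ is trivial, so $d_{L_n/K}\le c$ for all $n$ by Lemma~\ref{lem:mu}(b). This is the only use of the hypothesis.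

Put
\[
D=\mathcal{O}_s[[z]]\otimes_{\mathbb{F}_q[[z]]}\Lambda,\qquad D_n=D/z^nD=\mathcal{O}_s\otimes_{\mathbb{F}_q}\Lambda/z^n\Lambda,
\]
with the diagonal action of $G$, and $N=D^G$, $N_n=D_n^G$. Since $D=\varprojlim D_n$, we have $N=\varprojlim N_n$. For $k\ge n$ the group $\operatorname{Gal}(K_s/L_k)$ acts trivially on $\Lambda/z^n\Lambda$, so
\begin{equation}\label{eq:Nn}
N_n=(\mathcal{O}_{L_k}\otimes_{\mathbb{F}_q}\Lambda/z^n\Lambda)^{\Delta_k}\qquad(k\ge n).
\end{equation}

\emph{Step 1: $t^cN_n$ lies in the image of $N\to N_n$.} Let $x\in t^cN_n$, and for $k\ge n$ let $S_k\subset N_k$ be the set of preimages of $x$. By \eqref{eq:Nn} and Lemma~\ref{lem:descent}(b), applied to $L_k$ and $\Lambda/z^k\Lambda\to\Lambda/z^n\Lambda$, the set $S_k$ is nonempty. The module $N_k$ is finite free over $\mathcal{O}_K$, hence compact in the $t$-adic topology because the residue field of $K$ is finite. The transition maps are $\mathcal{O}_K$-linear, hence continuous, and $S_k$ is closed. An inverse limit of nonempty compact Hausdorff spaces is nonempty, and an element of $\varprojlim S_k\subset N$ maps to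 $x$.

\emph{Step 2: $N$ is free of rank $r$ over $\mathcal{O}_K[[z]]$.} If $x\in N$ and $x=zx'$ with $x'\in D$, then $x'$ is $G$-invariant because $D$ has no $z$-torsion. So $\ker(N\to N_1)=zN$, and Step 1 gives $t^cN_1\subset N/zN\subset N_1$. By Lemma~\ref{lem:descent}(d), $N_1$ is free of rank $r$ over $\mathcal{O}_K$, and hence so is $N/zN$. Let $n_1,\dots,n_r\in N$ lift a basis of $N/zN$. They generate $N$: given $x_0\in N$, write successively $x_l=\sum_ja_{jl}n_j+zx_{l+1}$ with $a_{jl}\in\mathcal{O}_K$ and $x_{l+1}\in N$; then $x_0-\sum_j\bigl(\sum_la_{jl}z^l\bigr)n_j$ lies in $\bigcap_lz^lD=0$. They are independent: a nontrivial relation, divided by the largest power of $z$ that divides all its coefficients and reduced modulo $z$, would give a nontrivial relation in $N/zN$.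

\emph{Step 3: the transition matrix has a bounded inverse.} Write $n_j=\sum_iP_{ij}w_i$ with $P\in M_r(\mathcal{O}_s[[z]])$. We claim that $P\in\mathrm{GL}_r(K_s[[z]])$ and that $t^{2c}P^{-1}$ has entries in $\mathcal{O}_s[[z]]$. Fix $n\geq1$. By Lemma~\ref{lem:descent}(c), the class of $t^cw_j$ in $D_n$ is an $\mathcal{O}_{L_n}$-linear combination of elements $y\in N_n$. By Step 1, each $t^cy$ lifts to $N=\bigoplus_i\mathcal{O}_K[[z]]n_i$. Hence $t^{2c}w_j\equiv\sum_iQ_{ij}n_i$ modulo $z^nD$ for a matrix $Q\in M_r(\mathcal{O}_s[[z]])$ that depends on $n$, that is,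
\[
PQ\equiv t^{2c}\cdot 1\pmod{z^n}.
\]
For $n=1$ this shows that $\det P$ has nonzero constant term, so $P\in\mathrm{GL}_r(K_s[[z]])$. For general $n$ it gives $t^{2c}P^{-1}\equiv Q$ modulo $z^n$, so the first $n$ coefficients of $t^{2c}P^{-1}$ are integral.

\emph{Step 4: the Frobenius matrix.} Let $\varphi=\sigma\otimes1$ on $D$. It commutes with $G$, so it preserves $N$, and $\varphi(n_j)=\sum_iA_{ij}n_i$ with $A\in M_r(\mathcal{O}_K[[z]])$. Since $\varphi$ fixes the $w_i$, comparing coordinates gives $\sigma(P)=PA$. Thus $\det A=\sigma(\det P)/\det P$ has nonzero constant term, so $A^{-1}\in M_r(K[[z]])$. By Step 3,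
\[
t^{2qc}A^{-1}=\sigma\bigl(t^{2c}P^{-1}\bigr)\,P\in M_r(\mathcal{O}_s[[z]]).
\]
The coefficients of $t^{2qc}A^{-1}$ lie in $K\cap\mathcal{O}_s=\mathcal{O}_K$. Hence $A\in\mathrm{GL}_r(R)$.

\emph{Step 5: $V\cong V(A)$.} The map
\[
K_s((z))^r\to K_s((z))\otimes_FV,\qquad x\mapsto\sum_jx_jn_j,
\]
has the invertible matrix $P$, so it is an isomorphism. It carries $x\mapsto A\sigma(x)$ to $\sigma\otimes1$. It carries the action of $G$ on coefficients to the diagonal action, because $G$ fixes the $n_j$. So $V(A)$ is identified, as a representation of $G$, with the fixed space of $\sigma\otimes1$, which is $F\otimes_FV=V$. By Lemma~\ref{lem:basis}(b), $V$ arises from $\mathcal{E}^b$.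
\end{proof}

Propositions~\ref{prop:forward} and~\ref{prop:converse} together prove Theorem~\ref{thm:main}.

\section{The image of inertia in the counterexample}\label{sec:SL2}

Theorem~\ref{thm:counter} excludes fixed vectors. To exclude stable lines we use bounded ramification: on a line that is stable under the Galois group of a local field, inertia acts through a finite group by Lemma~\ref{lem:char}, and a fixed vector appears. The difficulty is that a line stable under an open subgroup of $I$ need not be stable under an open subgroup of $G$. The determinant and a count of stable lines remove this difficulty.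

\begin{proof}[Proof of Theorem~\ref{thm:SL2}]
The last assertion is part of Theorem~\ref{thm:main}. For a subgroup $H\subset G$ and a field extension $F'/F$, the space $(V\otimes_FF')^H$ is the common kernel of the $F$-linear maps $\rho(h)-1$ after extension of scalars, so it equals $V^H\otimes_FF'$. By Theorem~\ref{thm:counter},
\begin{equation}\label{eq:nofix}
(V\otimes_FF')^H=0\qquad\text{for every open }H\subset I\text{ and every }F'/F .
\end{equation}

\emph{The determinant is trivial on $I$.} Let $y,y'$ be a basis of $\Lambda$ as in Section~\ref{sec:counter}, and let $X$ be the matrix with columns $(y,\sigma(y))$ and $(y',\sigma(y'))$. In this basis of $V$ we have $g(X)=X\rho(g)$, and $X=A\sigma(X)$. Put $d=\det X=\sum d_nz^n$. With $\nu=y_0'/y_0\notin\mathbb{F}_q$,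
\[
d_0=y_0y_0'^{\,q}-y_0'y_0^q=y_0^{q+1}(\nu^q-\nu)\ne0 .
\]
From $\det A=-1$ we get $d=-\sigma(d)$, that is, $d_n=-d_n^q$. So each $d_n$ is algebraic over $\mathbb{F}_q$ and lies in $K^{\mathrm{ur}}$. Hence $\det\rho(g)=g(d)/d=1$ for $g\in I$.

\emph{Irreducibility.} Since $\dim V=2$, we must show that no open subgroup $H\subset I$ stabilizes a line in $V\otimes\overline{F}$. Suppose that $H$ does. It contains $I\cap J$ for some open normal subgroup $J$ of $G$; replacing $H$ by $I\cap J$, we may assume that $H$ is normal in $G$. Then $G$ permutes the nonempty set $S$ of $H$-stable lines in $V\otimes\overline{F}$.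

Suppose $|S|\ge3$. An automorphism of a plane that preserves three distinct lines is a scalar. So $H$ acts by scalars $\chi(h)$ with $\chi(h)^2=\det\rho(h)=1$. The kernel of $\rho|_H$ is closed of index at most $2$, hence open in $I$, and this contradicts \eqref{eq:nofix}.

Suppose $|S|\le2$, and let $\ell\in S$. It is defined over a finite extension $F'$ of $F$. Its stabilizer in $G$ is closed of index at most $2$, so it equals $G_{K'}$ for an extension $K'\subset K_s$ with $[K':K]\le2$, and it acts on $\ell$ by a continuous character $\chi\colon G_{K'}\to F'^\times$. The field $K'$ is a local field containing $\mathbb{F}_q$ with separable closure $K_s$; the matrix $A$ is invertible over the ring of bounded power series of $K'$; and the representation of $G_{K'}$ that $A$ defines is $\rho|_{G_{K'}}$. Proposition~\ref{prop:forward} for $K'$ shows that $\rho(I_{K'}^u)=1$ for large $u$, so $\chi(I_{K'}^u)=1$. By Lemma~\ref{lem:char}, $\chi(I_{K'})$ is finite. The kernel of $\chi|_{I_{K'}}$ is then open in $I$ and fixes $\ell$ pointwise, which contradicts \eqref{eq:nofix}.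

\emph{The Zariski closure.} Let $\Sigma$ be the Zariski closure of $\rho(I)$ in $\mathrm{GL}_{2,\overline{F}}$ and $\Sigma^0$ its identity component, a closed subgroup of finite index. We have $\Sigma\subset\mathrm{SL}_2$. The subgroup $H=I\cap\rho^{-1}(\Sigma^0)$ has finite index in $I$. It is closed, since it is defined by finitely many polynomial equations in the entries of $\rho$ with coefficients in a finite extension of $F$. So $H$ is open in $I$. A connected linear algebraic group of dimension at most $2$ is solvable, and by the Lie--Kolchin theorem a connected solvable subgroup of $\mathrm{GL}_{2,\overline{F}}$ stabilizes a line. If $\dim\Sigma^0\le2$, then $H$ would stabilize a line, against irreducibility. So $\dim\Sigma^0=3$, and $\Sigma^0=\mathrm{SL}_2$ because $\mathrm{SL}_2$ is an irreducible variety of dimension $3$.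
\end{proof}

\begin{thebibliography}{9}

\bibitem{Fontaine}
Fontaine, \emph{Il n'y a pas de vari\'et\'e ab\'elienne sur $\mathbb{Z}$}.

\bibitem{LMDM}
\emph{Local monodromy of Drinfeld modules}, \texttt{https://sma.epfl.ch/\textasciitilde mornev/muenster.pdf}.

\bibitem{Serre}
Serre, \emph{Local Fields}.

\end{thebibliography}
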